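\title{An $L^4$ square function estimate for planks generated by a curve}

\begin{abstract}
To a smooth nondegenerate curve $\gamma$ in $\mathbb{R}^d$, $d\ge 2$, and a scale $0<r<1$ one attaches about $r^{-1}$ planks in $\mathbb{R}^{d+1}$ of dimensions $r^2\times r\times 1\times\dots\times 1$. We prove that a sum of functions whose Fourier transforms are supported in these planks is bounded in $L^4$ by its square function, with a loss of at most $C_\epsilon r^{-\epsilon}$. Frequencies are encoded as polynomials in one variable, and the estimate is proved by an induction on scales built from an $L^2$ overlap lemma, local orthogonality and biorthogonality. Nondegeneracy is needed only to keep the planks bounded: for bounded planks the estimate holds for every smooth curve.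
\end{abstract}

\section{Introduction}

\subsection{The problem and the results}

Let $d\ge2$, let $I$ be a compact interval and let $\gamma:I\to\mathbb{R}^d$ be a smooth curve that is \emph{nondegenerate}: $\det(\gamma^{(1)}(s),\dots,\gamma^{(d)}(s))\ne0$ for all $s\in I$. Write $\|\gamma\|_{C^k}=\max_{j\le k}\sup_I|\gamma^{(j)}|$ and fix $B\ge1$, depending only on $\gamma$, with $\|\gamma\|_{C^{d+1}}\le B$ and $|\det(\gamma^{(1)}(s),\dots,\gamma^{(d)}(s))|\ge B^{-1}$ on $I$. Points of $\mathbb{R}^{d+1}$ are written $\Xi=(\xi,\eta)\in\mathbb{R}^d\times\mathbb{R}$. For $s\in I$ put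
\[
\Gamma^{(1)}(s)=(\gamma(s),1),\qquad \Gamma^{(2)}(s)=(\gamma^{(1)}(s),0),\qquad \Gamma^{(3)}(s)=(\gamma^{(2)}(s),0),
\]
let $V_s$ be the orthogonal complement of the span of these three vectors, and let $\operatorname{proj}_{V_s}$ be the orthogonal projection onto $V_s$. For $0<r<1$ the \emph{plank} $\Pi(s,r)$ is the set of all $\Xi\in\mathbb{R}^{d+1}$ with
\[
|\langle\Gamma^{(1)}(s),\Xi\rangle|\le r^2,\quad |\langle\Gamma^{(2)}(s),\Xi\rangle|\le r,\quad \frac1{4B^2}\le|\langle\Gamma^{(3)}(s),\Xi\rangle|\le1,\quad |\operatorname{proj}_{V_s}\Xi|\le1 .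
\]

These conditions are best read through the function
\[
\phi_\Xi(s)=\eta+\langle\gamma(s),\xi\rangle ,\qquad s\in I,
\]
which is linear in $\Xi$ and satisfies $\langle\Gamma^{(j)}(s),\Xi\rangle=\phi_\Xi^{(j-1)}(s)$ for $j=1,2,3$. A frequency $\Xi$ in $\Pi(s,r)$ is one for which $\phi_\Xi$ has, at precision $r$, a zero of order exactly two at $s$: the value is at most $r^2$, the slope is at most $r$, and the second derivative is of unit size. By Taylor's formula the first two bounds persist, up to constants, when $s$ moves by $r$, so spacing $r$ is the natural spacing of the centers. For $d=2$ and $\gamma(s)=(s,s^2/2)$ we have $\phi_\Xi(s)=\eta+\xi_1s+\xi_2s^2/2$, which has a double zero exactly on the cone $\xi_1^2=2\xi_2\eta$; the planks are boxes of dimensions about $r^2\times r\times1$ along the generators of this cone.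

A set of reals is \emph{$r$-separated} if its points are at mutual distance at least $r$. The question is whether functions with frequencies in different planks behave in $L^4$ as if they were orthogonal. The following statement was posed as Conjecture~3.5.8 in \cite{GMF}.

\begin{theorem}\label{thm:planks}
Let $d\ge2$ and let $\gamma$, $B$ be as above. For every $\epsilon>0$ there is $C_\epsilon$, depending only on $\epsilon,d,\gamma,B$, with the following property. Let $0<r<1$, let $\{s_\nu:\nu\in\Omega(r)\}$ be a maximal $r$-separated subset of $I$, and let $f_\nu\in\mathcal{S}(\mathbb{R}^{d+1})$ satisfy $\operatorname{supp}\hat f_\nu\subseteq\Pi(s_\nu,r)$ for $\nu\in\Omega(r)$. Then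
\[
\Big\|\sum_{\nu\in\Omega(r)}f_\nu\Big\|_{L^4(\mathbb{R}^{d+1})}\le C_\epsilon r^{-\epsilon}\Big\|\Big(\sum_{\nu\in\Omega(r)}|f_\nu|^2\Big)^{1/2}\Big\|_{L^4(\mathbb{R}^{d+1})}.
\]
\end{theorem}

We prove a more general statement. Let now $d\ge1$, let $\gamma\in C^\infty(I;\mathbb{R}^d)$ be \emph{arbitrary}, let $0<c_1\le1\le R_1$, and put
\[
\widetilde\Pi(s,r)=\{\Xi\in\mathbb{R}^{d+1}:\ |\phi_\Xi(s)|\le r^2,\ |\phi_\Xi'(s)|\le r,\ |\phi_\Xi''(s)|\ge c_1,\ |\Xi|\le R_1\}.
\]

\begin{theorem}\label{thm:main}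
For every $\epsilon>0$ there is $C=C(\epsilon,d,\gamma,c_1,R_1)$ such that for all $0<r<1$, all $r$-separated sets $\{s_\nu\}_{\nu\in\Omega}\subset I$ and all Schwartz functions $f_\nu$ with $\operatorname{supp}\hat f_\nu\subseteq\widetilde\Pi(s_\nu,r)$,
\[
\Big\|\sum_{\nu}f_\nu\Big\|_4\le Cr^{-\epsilon}\Big\|\Big(\sum_\nu|f_\nu|^2\Big)^{1/2}\Big\|_4 .
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:planks} from Theorem~\ref{thm:main}]
We have to show that the planks $\Pi(s,r)$ lie in a fixed ball; this is the only use of nondegeneracy. Since $d\ge2$, the vectors $\gamma^{(1)}(s),\gamma^{(2)}(s)$ are independent, and $\Gamma^{(1)}(s)$ has last coordinate $1$, so $\Gamma^{(1)}(s),\Gamma^{(2)}(s),\Gamma^{(3)}(s)$ are independent. Hence $\operatorname{proj}_{V_s}$ depends continuously on $s$, and so does the linear map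
\[
\Phi_s\Xi=\big(\phi_\Xi(s),\,\phi_\Xi'(s),\,\phi_\Xi''(s),\,\operatorname{proj}_{V_s}\Xi\big).
\]
It is injective: if the first three entries vanish then $\Xi\in V_s$, and then the last entry is $\Xi$. By compactness of $I$ and of the unit sphere there is $c_\gamma>0$ with $|\Phi_s\Xi|\ge c_\gamma|\Xi|$ for all $s$ and $\Xi$. On $\Pi(s,r)$ we have $|\Phi_s\Xi|^2\le r^4+r^2+1+1\le4$. Thus $\Pi(s,r)\subseteq\widetilde\Pi(s,r)$ with $c_1=(4B^2)^{-1}$ and $R_1=\max(1,2/c_\gamma)$.
\end{proof}

\subsection{What to expect}\label{sec:expect}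

In this subsection $\lesssim$ hides constants independent of $r$. Consider the inequality of Theorem~\ref{thm:main} with $L^p$ in place of $L^4$. Since $|\Omega|\le|I|/r+1$, the Cauchy--Schwarz inequality gives it pointwise with the loss $|\Omega|^{1/2}\lesssim r^{-1/2}$. This loss is attained if either of two hypotheses is dropped. Without separation, take one center and one function repeated about $1/r$ times. Without the lower bound on $|\phi_\Xi''|$, all the sets $\widetilde\Pi(s,r)$ contain a ball of radius comparable to $r^2$ about the origin, and we may again take all $f_\nu$ equal.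

For $p=2$ there is no loss, because a frequency $\Xi$ lies in a bounded number of the sets $\widetilde\Pi(s_\nu,r)$. Indeed $|\phi_\Xi'''|\le R_1\|\gamma\|_{C^3}$, so if $|\phi_\Xi''(s_\nu)|\ge c_1$, then $|\phi_\Xi''|\ge c_1/2$ on a neighborhood of $s_\nu$ of fixed size; two points of that neighborhood at which $|\phi_\Xi'|\le r$ are at distance at most $4r/c_1$. Plancherel's theorem finishes the argument. At the other end, the inequality fails for $p>4$ already for the cone.

\begin{example}\label{ex:p}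
Let $d=2$, $I=[0,1]$, $\gamma(s)=(s,s^2/2)$, $s_\nu=\nu r$ for $0\le\nu\le1/r$. Fix a nonzero smooth $\psi\ge0$ supported in $[-1,1]$ and let
\[
\hat f_\nu(\Xi)=\psi\big(r^{-2}\phi_\Xi(s_\nu)\big)\,\psi\big(r^{-1}\phi'_\Xi(s_\nu)\big)\,\psi(4\xi_2-3),\qquad g=\Big(\sum_\nu|f_\nu|^2\Big)^{1/2}.
\]
Then $\operatorname{supp}\hat f_\nu\subseteq\Pi(s_\nu,r)$. The map $\Xi\mapsto(\phi_\Xi(s),\phi'_\Xi(s),\xi_2)$ has determinant $\pm1$, so $\int\hat f_\nu$ and $\|f_\nu\|_2^2$ are constant multiples of $r^3$. All supports lie in $|\Xi|\le5$, so for $|x|\le1/10$ the real parts of the $f_\nu(x)$ are $\gtrsim r^3$, and $\|\sum_\nu f_\nu\|_p\gtrsim r^{2}$. Also $\|g\|_\infty\lesssim r^{-1/2}r^3$. To bound $\|g\|_4^4=\sum_{\nu,\mu}\int|f_\nu|^2|f_\mu|^2$ we use Plancherel's theorem. The Fourier transform of $|f_\nu|^2$ is bounded by $\|f_\nu\|_2^2\lesssim r^3$ and is supported in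
\[
D_\nu=\{|\phi_\Xi(s_\nu)|\le2r^2,\ |\phi'_\Xi(s_\nu)|\le2r,\ |\xi_2|\le\tfrac12\},\qquad |D_\nu|\lesssim r^3 .
\]
If $\sigma=|s_\nu-s_\mu|>0$, then on $D_\nu\cap D_\mu$ we have $\sigma|\xi_2|=|\phi'_\Xi(s_\nu)-\phi_\Xi'(s_\mu)|\le4r$, and the map $\Xi\mapsto(\phi_\Xi(s_\nu),\phi_\Xi(s_\mu),\xi_2)$ has determinant $\pm\sigma$. Hence $|D_\nu\cap D_\mu|\lesssim r^2\cdot r^2\cdot(r/\sigma)\cdot\sigma^{-1}=r^3|\nu-\mu|^{-2}$, and $\|g\|_4^4\lesssim r^6\cdot r^{-1}\cdot r^3=r^8$. For $p>4$ this gives $\|g\|_p^p\le\|g\|_4^4\|g\|_\infty^{p-4}\lesssim r^{8+5(p-4)/2}$, and therefore $\|\sum_\nu f_\nu\|_p/\|g\|_p\gtrsim r^{-(1/2-2/p)}$.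
\end{example}

So $4$ is the largest exponent for which an estimate covering the cone can hold, and in Example~\ref{ex:p} the loss vanishes exactly there. Only the exponent $4$ is treated in this paper.

\subsection{Method and conventions}

The proof is an induction on scales in the style of Guth--Wang--Zhang, with three ingredients: an $L^2$ overlap lemma with wave envelopes, local orthogonality, and C\'ordoba--Fefferman biorthogonality. It is self-contained. Section~\ref{sec:quad} shows the three ingredients on quadratic polynomials. Sections~\ref{sec:model}--\ref{sec:envelope} prove the estimate in a model in which $\phi_\Xi$ is a polynomial of bounded degree with second derivative close to $1$, and Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to the model.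

We use $\hat f(\Xi)=\int f(x)e^{-i\langle x,\Xi\rangle}\,dx$; other normalizations differ by a dilation in $x$, which does not affect the inequality. The closed ball of radius $\rho$ about $0$ is $\mathbb{B}(\rho)$. The interval $I$ is part of the data $\gamma$, and $|I|>0$, since otherwise there is at most one function.

\section{The idea, on quadratic polynomials}\label{sec:quad}

This section is a guide; nothing in it is used later. We take the cone, so that frequencies in $\mathbb{R}^3$ \emph{are} quadratic polynomials $P(t)$ on $[0,1]$, and the typical frequency attached to a point $t_1$ is $\frac c2(t-t_1)^2$ with $c$ of unit size.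

\emph{Biorthogonality.} The exponent $4$ enters through $\|f\|_4^4=\|f^2\|_2^2$ and $f^2=\sum_{\nu,\mu}f_\nu f_\mu$. The frequencies of $f_\nu f_\mu$ are sums of two polynomials. Suppose first that $c=1$ is the only leading coefficient allowed. If
\[
(t-t_1)^2+(t-t_2)^2=(t-t_3)^2+(t-t_4)^2
\]
identically, then $t_1+t_2=t_3+t_4$ and $t_1^2+t_2^2=t_3^2+t_4^2$, so $\{t_1,t_2\}=\{t_3,t_4\}$. The sum remembers the pair, the products $f_\nu f_\mu$ are almost orthogonal, and
\[
\|f\|_4^4\lesssim\sum_{\nu,\mu}\|f_\nu f_\mu\|_2^2=\Big\|\sum_\nu|f_\nu|^2\Big\|_2^2 .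
\]

\emph{The obstruction.} When $c$ is free the sum forgets the pair. For $\sigma,u>0$,
\begin{equation}\label{eq:identity}
(t+\sigma)^2+(t-\sigma)^2=\frac{2}{1+u^2}\,(t+u\sigma)^2+\frac{2u^2}{1+u^2}\,\Big(t-\frac\sigma u\Big)^2 ,
\end{equation}
because $(t+u\sigma)^2+(ut-\sigma)^2=(1+u^2)(t^2+\sigma^2)$. We can restrict the leading coefficients to $|c-1|\le1/K$ by cutting each function into about $K$ pieces and rescaling, at the price of a power of $K$; so $K$ may be a small negative power of $r$, but no more. For $|u-1|\le1/(2K)$ both coefficients in \eqref{eq:identity} are within $1/K$ of $1$, while the pair $(-u\sigma,\sigma/u)$ moves over a range comparable to $\sigma/K$. Thus biorthogonality cannot locate a pair with gap $\sigma$ more precisely than $\sigma/K$, which is far coarser than $r$. It can refine the scale by a power of $K$ only, and we have to iterate.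

\emph{One step of the iteration.} Group the functions into $f_\theta$, where $\theta$ runs through the dyadic intervals of length $\rho$. The frequencies of $f_\theta$ satisfy $|P|\lesssim\rho^2$ and $|P'|\lesssim\rho$ on $\theta$, and $|P''-1|\le1/K$. Put $G_\rho=\sum_{|\theta|=\rho}|f_\theta|^2$. We want to bound $\|G_\rho\|_2$ by $\|G_{\rho'}\|_2$ for $\rho'=\rho/N$, where $N$ is a small power of $K$. In $\|G_\rho\|_2^2=\sum\|f_\theta f_{\tilde\theta}\|_2^2$ biorthogonality handles nearby pairs $\theta,\tilde\theta$ only.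

For the rest we look at the Fourier transform of $G_\rho$, as in Example~\ref{ex:p}. The frequencies of $|f_\theta|^2$ are differences $Q=P_1-P_2$, with $|Q|\lesssim\rho^2$ on $\theta$. Fix $Q$ and ask which $\theta$ can contribute to it: those in the set where $|Q|\lesssim\rho^2$. For $Q(t)=\beta(t-t_0)$ this is an interval about $t_0$ of length about $\rho^2/|\beta|$; for any quadratic it is a union of at most two intervals. So $Q$ is fed by the $\theta$ in a few intervals $\tau$, and on each \emph{whole} $\tau$ we have $|Q|\lesssim\rho^2$. If $|\tau|=\sigma$, $t_0$ is the center of $\tau$ and $Q=a+b(t-t_0)+\frac c2(t-t_0)^2$ is bounded by $\rho^2$ on $\tau$, then the values at $t_0$ and $t_0\pm\sigma/2$ give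
\[
|a|\le\rho^2,\qquad|b|\le2\rho^2/\sigma,\qquad|c|\le16\rho^2/\sigma^2,\qquad\text{so}\quad\sup_\tau|Q'|\le10\rho^2/\sigma .
\]
Call this set of polynomials $\omega(\tau,\rho)$. The longer $\tau$ is, the smaller is $\omega(\tau,\rho)$. Sorting frequencies by their $\tau$ gives the overlap estimate
\[
\|G_\rho\|_2^2\lesssim\log(1/\rho)\sum_{|\tau|\ge\rho}\Big\|\Big(\sum_{\theta\subset\tau}|f_\theta|^2\Big)*w_{\tau,\rho}\Big\|_2^2 ,
\]
where $w_{\tau,\rho}$ is an averaging kernel with frequencies in a multiple of $\omega(\tau,\rho)$.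

The averaging is the gain. The average $(|f_\theta|^2*w_{\tau,\rho})(x)$ is the squared $L^2$ norm of $f_\theta$ times a cutoff, and the cutoff blurs each frequency $P$ by an element of a multiple of $\omega(\tau,\rho)$. This changes $P'$ on $\tau$ by about $\rho^2/\sigma$, and, since $P''\approx1$, moves the zero of $P'$ by about $\rho^2/\sigma$. The zero of $P'$ tells which subinterval $\theta'\subset\theta$ the frequency belongs to. Hence the pieces $f_{\theta'}$ with $|\theta'|=\rho'$ stay almost orthogonal under the blur if $\rho^2/\sigma\le\rho'$, that is, if $\sigma\ge N\rho$. In the remaining case $\sigma<N\rho=N^2\rho'$ the interval $\tau$ is so short that biorthogonality works on it at scale $\rho'$. Each step loses a power of $\log(1/r)$, and a bounded number of steps leads from scale $1$ to the final scale.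

\section{The polynomial model}\label{sec:model}

\subsection{Standard facts}

\begin{itemize}
\item[(F1)] \emph{Almost orthogonality.} Let $F_1,\dots,F_k\in L^2(\mathbb{R}^n)$ with $\operatorname{supp}\hat F_i\subset E_i$, and suppose that every point lies in at most $C_0$ of the sets $E_i$. Then $\|\sum_iF_i\|_2^2\le C_0\sum_i\|F_i\|_2^2$. Indeed $|\sum_i\hat F_i|^2\le C_0\sum_i|\hat F_i|^2$ pointwise by Cauchy--Schwarz, and Plancherel's theorem applies on both sides.
\item[(F2)] \emph{Products.} If $F_1,F_2$ are Schwartz and $\operatorname{supp}\hat F_i\subset E_i$ with $E_i$ compact, then $\widehat{F_1F_2}=(2\pi)^{-n}\hat F_1*\hat F_2$ is supported in $E_1+E_2$, and $\widehat{|F_1|^2}$ is supported in $E_1-E_1$.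
\item[(F3)] \emph{John's theorem.} If $\omega\subset\mathbb{R}^n$ is compact, convex, symmetric about $0$ and has $0$ in its interior, there is $U\in GL_n(\mathbb{R})$ with $\mathbb{B}(1)\subset U\omega\subset\mathbb{B}(\sqrt n)$.
\item[(F4)] \emph{Markov's inequality.} If $Q$ is a real polynomial of degree at most $M$ and $\tau$ is an interval of length $\sigma$, then $\sup_\tau|Q'|\le2M^2\sigma^{-1}\sup_\tau|Q|$.
\end{itemize}

\subsection{Setup}

Fix integers $n\ge1$, $M\ge2$, $J\ge1$, $m\ge1$ and put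
\[
N=2^m,\qquad K=N^4,\qquad h=N^{-J},\qquad L=1+mJ .
\]
Here $N$ is the ratio of consecutive scales, $J$ is the number of steps and $h$ is the final scale. Fix $R\ge1$, $A\ge2$ and a \emph{linear} map $\Xi\mapsto P_\Xi$ from $\mathbb{R}^n$ to the real polynomials of degree at most $M$. In Sections~\ref{sec:model}--\ref{sec:envelope}, $C\ge1$ denotes a constant that depends only on $n,M,A$ and may change from line to line. It does \emph{not} depend on $m,J,R$ or the linear map. This matters: in the application $m$ grows with $\log(1/r)$ and the map has coefficients that blow up as $r\to0$.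

For $\rho=2^{-k}$ let $\mathcal{D}_\rho$ be the set of dyadic intervals $[j\rho,(j+1)\rho)\subset[0,1)$, and let $\mathcal{D}_\rho(\tau)$ be the set of those contained in $\tau$. The letters $\theta,\tau$, with or without decorations, denote dyadic intervals of length in $[h,1]$, and $\rho,\rho',\sigma$ denote such lengths; there are $L$ of them. For $\theta\in\mathcal{D}_\rho$ the model plank is
\[
\Theta(\theta)=\Big\{\Xi:\ |\Xi|\le R,\ \sup_{[0,1]}|P_\Xi''-1|\le\tfrac1K,\ \sup_\theta|P_\Xi|\le A\rho^2,\ \sup_\theta|P_\Xi'|\le A\rho\Big\},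
\]
and for $|\tau|\ge\rho$ we put
\[
\omega(\tau,\rho)=\Big\{\Xi:\ |\Xi|\le R,\ \sup_{[0,1]}|P_\Xi''|\le\tfrac1K,\ \sup_\tau|P_\Xi|\le\rho^2\Big\}.
\]
By linearity $\omega(\tau,\rho)$ is closed, convex, symmetric and contains a neighborhood of $0$; the condition $|\Xi|\le R$ makes it compact even if the linear map has a kernel. On $\Theta(\theta)$ we have $\frac12\le P''_\Xi\le\frac32$ on $[0,1]$, as $K\ge16$. Two inclusions are used throughout. If $\theta\in\mathcal{D}_\rho$ and $\theta^+$ is its dyadic parent, then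
\begin{equation}\label{eq:nested}
\Theta(\theta)\subset\Theta(\theta^+).
\end{equation}
Indeed, every point of $\theta^+$ is within $\rho$ of the closure of $\theta$, so Taylor's formula and $A\ge2$ give $|P'_\Xi|\le(A+\frac32)\rho\le A(2\rho)$ and $|P_\Xi|\le(A+A+\frac34)\rho^2\le A(2\rho)^2$ on $\theta^+$. Next, for $\theta\in\mathcal{D}_\rho$,
\begin{equation}\label{eq:diff}
\Theta(\theta)-\Theta(\theta)\subset2A\,\omega(\theta,\rho),
\end{equation}
since a difference $\Xi$ has $|\Xi|\le2R$, $\sup_{[0,1]}|P''_\Xi|\le2/K$ and $\sup_\theta|P_\Xi|\le2A\rho^2$.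

Let $f_\theta\in\mathcal{S}(\mathbb{R}^n)$, $\theta\in\mathcal{D}_h$, be given with $\operatorname{supp}\hat f_\theta\subset\Theta(\theta)$. For every $\tau$ put $f_\tau=\sum_{\theta\in\mathcal{D}_h(\tau)}f_\theta$, and let $f=f_{[0,1)}$. By \eqref{eq:nested}, $\operatorname{supp}\hat f_\tau\subset\Theta(\tau)$ for all $\tau$: the hypothesis reproduces itself at every scale. For $\rho\le|\tau|$ the partial square sums are
\[
G_\rho^\tau=\sum_{\theta\in\mathcal{D}_\rho(\tau)}|f_\theta|^2 .
\]
We have $G_1^{[0,1)}=|f|^2$, and the goal is to bound $\|G_1^{[0,1)}\|_2$ by $\|G_h^{[0,1)}\|_2$.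

\subsection{Weights}

We need averaging kernels whose Fourier transforms are bounded below on $2A\,\omega(\tau,\rho)$, and which are squares of functions with frequencies in a fixed multiple of $\omega(\tau,\rho)$. We know nothing about the shape of $\omega(\tau,\rho)$ beyond convexity and symmetry; John's theorem reduces the construction to a ball, with constants that do not see the linear map.

\begin{lemma}\label{lem:weights}
For $\rho\le|\tau|$ there is a Schwartz function $w_{\tau,\rho}$ on $\mathbb{R}^n$ such that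
\begin{itemize}
\item[(w1)] $w_{\tau,\rho}\ge0$ and $\int w_{\tau,\rho}=1$;
\item[(w2)] $\hat w_{\tau,\rho}\ge4^{-n}$ on $2A\,\omega(\tau,\rho)$;
\item[(w3)] $w_{\tau,\rho}=\varphi^2$ with $\varphi$ real and Schwartz, and $\operatorname{supp}\hat\varphi\subset4A\sqrt n\;\omega(\tau,\rho)$.
\end{itemize}
\end{lemma}

\begin{proof}
Put $a=A\sqrt n$. Let $\chi\in C_c^\infty(\mathbb{R}^n)$ be even with $0\le\chi\le1$, $\chi=1$ on $\mathbb{B}(2a)$ and $\operatorname{supp}\chi\subset\mathbb{B}(4a)$. Define $\varphi_0$ by $\hat\varphi_0=\chi$; it is real because $\chi$ is real and even. Let $w_0=\varphi_0^2/\int\varphi_0^2$. By (F2) and Plancherel's theorem, $\hat w_0=\chi*\chi/\int\chi^2$. If $|\Xi|\le2a$ and $|Z-\Xi/2|\le a$, then $|Z|\le2a$ and $|\Xi-Z|\le2a$, so $\chi*\chi(\Xi)\ge|\mathbb{B}(a)|$. As $\int\chi^2\le|\mathbb{B}(4a)|$, we get $\hat w_0\ge4^{-n}$ on $\mathbb{B}(2a)$.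

Take $U$ from (F3) for $\omega=\omega(\tau,\rho)$ and put $w_{\tau,\rho}(x)=|\det U|^{-1}w_0(U^{-T}x)$, where $U^{-T}$ is the inverse transpose. The substitution $x=U^Ty$ gives $\hat w_{\tau,\rho}(\Xi)=\hat w_0(U\Xi)$. Now (w1) follows at $\Xi=0$, and (w2) follows from $U(2A\omega)\subset\mathbb{B}(2a)$. For (w3), $\varphi$ is a positive multiple of $\varphi_0(U^{-T}x)$, so $\hat\varphi$ is a multiple of $\chi(U\,\cdot)$, supported in $4a\,U^{-1}\mathbb{B}(1)\subset4a\,\omega$.
\end{proof}

Convolution with $w_{\tau,\rho}$ averages over translates of the ellipsoid $U^T\mathbb{B}(1)$, which is dual to $U^{-1}\mathbb{B}(1)$; these translates are the \emph{wave envelopes}. By (w1) and Minkowski's inequality,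
\begin{equation}\label{eq:young}
\|G*w_{\tau,\rho}\|_2\le\|G\|_2\qquad(G\in L^2).
\end{equation}

\section{The overlap lemma}\label{sec:overlap}

The first lemma does not change the scale $\rho$. It inserts the averages at the cost of a factor $L$.

\begin{lemma}\label{lem:overlap}
If $\rho\le|\tau|$, then
\[
\|G_\rho^\tau\|_2^2\le CL\sum_{\tau'\subset\tau,\ |\tau'|\ge\rho}\|G_\rho^{\tau'}*w_{\tau',\rho}\|_2^2 .
\]
\end{lemma}

\begin{proof}
Fix a frequency $\Xi$. Call $\theta\in\mathcal{D}_\rho(\tau)$ \emph{active} if $\widehat{|f_\theta|^2}(\Xi)\ne0$. By (F2) and \eqref{eq:diff}, if $\theta$ is active then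
\begin{equation}\label{eq:active}
|\Xi|\le2AR,\qquad\sup_{[0,1]}|P''_\Xi|\le2A/K,\qquad\sup_\theta|P_\Xi|\le2A\rho^2 .
\end{equation}
Only the last condition involves $\theta$. Call $\tau'\subset\tau$ with $|\tau'|\ge\rho$ \emph{admissible} if $\sup_{\tau'}|P_\Xi|\le2A\rho^2$, and let $\mathcal{T}(\Xi)$ be the set of admissible intervals that are maximal for inclusion. Two dyadic intervals are nested or disjoint, so the members of $\mathcal{T}(\Xi)$ are pairwise disjoint. An active $\theta$ is admissible, hence lies in exactly one of them, and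
\begin{equation}\label{eq:sorted}
\widehat{G_\rho^\tau}(\Xi)=\sum_{\tau'\in\mathcal{T}(\Xi)}\widehat{G_\rho^{\tau'}}(\Xi).
\end{equation}
If this number is nonzero, some $\theta$ is active and the first two bounds in \eqref{eq:active} hold. Then $\Xi\in2A\,\omega(\tau',\rho)$ for every $\tau'\in\mathcal{T}(\Xi)$, and (w2) gives $\hat w_{\tau',\rho}(\Xi)\ge4^{-n}$.

We claim that $|\mathcal{T}(\Xi)|\le2(2M+1)L$. Let $E$ be the set of $t$ in the closure of $\tau$ with $|P_\Xi(t)|\le2A\rho^2$. If $P_\Xi$ is constant, $E$ is empty or an interval. Otherwise the left endpoint of a connected component of $E$ is the left endpoint of $\tau$ or a root of the nonzero polynomial $P_\Xi^2-(2A\rho^2)^2$ of degree at most $2M$. So $E$ has at most $2M+1$ components, and each member of $\mathcal{T}(\Xi)$ lies in one of them. A component $Y$ contains at most two members of each length. For suppose that $\tau_1,\tau_2,\tau_3\in\mathcal{T}(\Xi)$, listed from left to right, have the same length and lie in $Y$. Then $\tau_2\ne\tau$,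 so the parent of $\tau_2$ lies in $\tau$. The parent is the union of $\tau_2$ with its left or right neighbor of the same length, and both neighbors lie in the convex hull of $\tau_1\cup\tau_3$, hence in the interval $Y$. So the parent is admissible, which contradicts the maximality of $\tau_2$. The claim follows.

Cauchy--Schwarz in \eqref{eq:sorted} now gives, for every $\Xi$,
\[
|\widehat{G_\rho^\tau}(\Xi)|^2\le2(2M+1)L\cdot16^n\sum_{\tau'\subset\tau,\ |\tau'|\ge\rho}\big|\widehat{G_\rho^{\tau'}}(\Xi)\,\hat w_{\tau',\rho}(\Xi)\big|^2 .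
\]
The sum on the right runs over a family independent of $\Xi$. Integrate in $\Xi$ and apply Plancherel's theorem.
\end{proof}

The factor $L$ in the count comes from working with dyadic intervals: if $\tau=[0,1)$ and $E=[\rho,1]$, the maximal intervals are $[\rho,2\rho),[2\rho,4\rho),\dots,[\frac12,1)$. The count is the reason for a polynomial model: the degree bounds the number of components of $E$, while for a merely smooth function no such bound is available in advance.

\section{Refining the scale}\label{sec:refine}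

We now pass from scale $\rho$ to a finer scale $\rho'$ inside a fixed interval $\tau$. Long intervals use the weight; short intervals discard it.

\begin{lemma}[Local orthogonality]\label{lem:long}
Let $\rho'\le\rho\le\sigma=|\tau|$ and $\rho^2/\sigma\le\rho'$. Then $G_\rho^\tau*w_{\tau,\rho}\le C\,G_{\rho'}^\tau*w_{\tau,\rho}$ pointwise.
\end{lemma}

\begin{proof}
Let $\theta\in\mathcal{D}_\rho(\tau)$ and $x\in\mathbb{R}^n$. With $\varphi$ from (w3),
\[
(|f_\theta|^2*w_{\tau,\rho})(x)=\int\Big|\sum_{\theta'\in\mathcal{D}_{\rho'}(\theta)}f_{\theta'}(y)\,\varphi(x-y)\Big|^2dy .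
\]
The Fourier transform of $y\mapsto\varphi(x-y)$ is supported in $-\operatorname{supp}\hat\varphi$, so by (F2), (w3) and symmetry the $\theta'$ term has Fourier support in
\[
E_{\theta'}=\Theta(\theta')+4A\sqrt n\;\omega(\tau,\rho).
\]
Suppose that $E_{\theta_1}$ and $E_{\theta_2}$ meet. Then there are $\Xi_i\in\Theta(\theta_i)$ with $\Xi_1-\Xi_2\in8A\sqrt n\;\omega(\tau,\rho)$. Write $P_i=P_{\Xi_i}$. By linearity $\sup_\tau|P_1-P_2|\le8A\sqrt n\,\rho^2$, and (F4) on $\tau$ gives
\[
\sup_\tau|P_1'-P_2'|\le16AM^2\sqrt n\;\rho^2/\sigma\le C\rho' .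
\]
Let $t_i\in\theta_i\subset\tau$. Since $P_1''\ge\frac12$ on $[0,1]$,
\[
\tfrac12|t_1-t_2|\le|P_1'(t_1)-P_1'(t_2)|\le|P_1'(t_1)|+|P_2'(t_2)|+|P_1'(t_2)-P_2'(t_2)|\le(2A+C)\rho' .
\]
So the intervals $\theta'$ whose sets $E_{\theta'}$ contain a given frequency lie within $C\rho'$ of each other, and there are at most $C$ of them. By (F1) in the variable $y$,
\[
(|f_\theta|^2*w_{\tau,\rho})(x)\le C\sum_{\theta'\in\mathcal{D}_{\rho'}(\theta)}\int|f_{\theta'}(y)|^2\varphi(x-y)^2\,dy=C\sum_{\theta'\in\mathcal{D}_{\rho'}(\theta)}(|f_{\theta'}|^2*w_{\tau,\rho})(x).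
\]
Sum over $\theta\in\mathcal{D}_\rho(\tau)$.
\end{proof}

For $\sigma=\rho$ the hypothesis of Lemma~\ref{lem:long} forces $\rho'=\rho$, so the weight alone gives nothing on short intervals. There the condition $|P''_\Xi-1|\le1/K$ takes over: on a short interval every $P_\Xi$ is a translate of $\frac12t^2$ up to errors invisible at scale $\rho'$. This is the only place where $P_\Xi''$ has to be close to $1$ and not merely bounded above and below.

\begin{lemma}[Biorthogonality]\label{lem:short}
Let $\rho'\le\rho\le\sigma=|\tau|$ and $\sigma\le K^{1/2}\rho'$. Then $\|G_\rho^\tau\|_2\le C\|G_{\rho'}^\tau\|_2$.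
\end{lemma}

\begin{proof}
\emph{Step 1: a sum of two frequencies determines the pair.} Let $\theta_1,\dots,\theta_4\in\mathcal{D}_{\rho'}(\tau)$, $\Xi_i\in\Theta(\theta_i)$, $t_i\in\theta_i$, and assume $\Xi_1+\Xi_2=\Xi_3+\Xi_4$. We show that, after possibly exchanging the indices $3$ and $4$, $|t_1-t_3|\le C\rho'$ and $|t_2-t_4|\le C\rho'$.

Write $P_i=P_{\Xi_i}$, so that $P_1+P_2=P_3+P_4$. The hypothesis gives $\sigma^2/K\le\rho'^2$ and $\sigma/K\le\rho'$. For $t\in\tau$ we have $|t-t_i|\le\sigma$, and Taylor's formula at $t_i$ with $|P_i(t_i)|\le A\rho'^2$, $|P_i'(t_i)|\le A\rho'$ and $|P_i''-1|\le1/K$ yields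
\begin{align}
\big|P_i(t)-\tfrac12(t-t_i)^2\big|&\le A\rho'^2+A\rho'|t-t_i|+\frac{\sigma^2}{2K}\le(A+1)\rho'^2+A\rho'|t-t_i|,\label{eq:T0}\\
\big|P_i'(t)-(t-t_i)\big|&\le A\rho'+\frac\sigma K\le(A+1)\rho' .\label{eq:T1}
\end{align}
Put $u=\frac12(t_1+t_2)$, $v=\frac12(t_3+t_4)$, $\ell=|t_1-t_2|$, $\ell'=|t_3-t_4|$. The derivatives compare the midpoints: inserting \eqref{eq:T1} in $P_1'+P_2'=P_3'+P_4'$ at any point of $\tau$ gives $|u-v|\le2(A+1)\rho'$. The values compare the gaps. We evaluate at $u\in\tau$, where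
\[
\tfrac12(u-t_1)^2+\tfrac12(u-t_2)^2=\tfrac14\ell^2,\qquad\tfrac12(u-t_3)^2+\tfrac12(u-t_4)^2=(u-v)^2+\tfrac14\ell'^2,
\]
and $|u-t_1|+|u-t_2|=\ell$, $|u-t_3|+|u-t_4|\le2|u-v|+\ell'$. Inserting \eqref{eq:T0} in $P_1(u)+P_2(u)=P_3(u)+P_4(u)$ gives
\[
\tfrac14|\ell^2-\ell'^2|\le(u-v)^2+4(A+1)\rho'^2+A\rho'\big(\ell+\ell'+2|u-v|\big)\le C\rho'(\rho'+\ell+\ell').
\]
If $\ell+\ell'\ge\rho'$, division by $\ell+\ell'$ gives $|\ell-\ell'|\le C\rho'$; otherwise $|\ell-\ell'|\le\ell+\ell'<\rho'$. Since $\{t_1,t_2\}=\{u\pm\ell/2\}$ and $\{t_3,t_4\}=\{v\pm\ell'/2\}$, the smaller points of the two pairs differ by at most $C\rho'$, and so do the larger points. This proves the assertion.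

Consequently every frequency lies in at most $C$ of the sets $\Theta(\theta_1)+\Theta(\theta_2)$, indexed by ordered pairs from $\mathcal{D}_{\rho'}(\tau)$: if $(\theta_1,\theta_2)$ is one such pair, every other one has both entries within $C\rho'$ of $\theta_1\cup\theta_2$.

\emph{Step 2: expansion.} For $\theta,\tilde\theta\in\mathcal{D}_\rho(\tau)$ we have $f_\theta f_{\tilde\theta}=\sum f_{\theta_1}f_{\theta_2}$, summed over $\theta_1\in\mathcal{D}_{\rho'}(\theta)$ and $\theta_2\in\mathcal{D}_{\rho'}(\tilde\theta)$. By (F2) the terms have Fourier supports in $\Theta(\theta_1)+\Theta(\theta_2)$, so Step~1 and (F1) give $\|f_\theta f_{\tilde\theta}\|_2^2\le C\sum\|f_{\theta_1}f_{\theta_2}\|_2^2$. As $(\theta,\tilde\theta)$ varies, each ordered pair from $\mathcal{D}_{\rho'}(\tau)$ occurs exactly once. Hence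
\[
\|G_\rho^\tau\|_2^2=\sum_{\theta,\tilde\theta\in\mathcal{D}_\rho(\tau)}\|f_\theta f_{\tilde\theta}\|_2^2\le C\sum_{\theta_1,\theta_2\in\mathcal{D}_{\rho'}(\tau)}\|f_{\theta_1}f_{\theta_2}\|_2^2=C\|G_{\rho'}^\tau\|_2^2 .\qedhere
\]
\end{proof}

The choice $K=N^4$ makes the two lemmas cover all lengths of $\tau$.

\begin{lemma}\label{lem:step}
Let $\rho=N^{-j}$ with $0\le j<J$, let $\rho'=\rho/N$, and let $|\tau|\ge\rho$. Then $\|G_\rho^\tau*w_{\tau,\rho}\|_2\le C\|G_{\rho'}^\tau\|_2$.
\end{lemma}

\begin{proof}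
Note that $\rho'\ge h$, and let $\sigma=|\tau|$. If $\sigma\ge N\rho$, then $\rho^2/\sigma\le\rho'$; apply Lemma~\ref{lem:long} and then \eqref{eq:young}. If $\sigma<N\rho$, then $\sigma<N^2\rho'=K^{1/2}\rho'$; apply \eqref{eq:young} and then Lemma~\ref{lem:short}.
\end{proof}

\section{The wave envelope estimate}\label{sec:envelope}

Lemma~\ref{lem:step} spends the averages to refine the scale, and Lemma~\ref{lem:overlap} restores them at the new scale. The quantity that reproduces itself under the two operations is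
\[
W(\rho)=\sum_{|\tau|\ge\rho}\|G_\rho^\tau*w_{\tau,\rho}\|_2^2 ,
\]
where $\tau$ runs through all dyadic subintervals of $[0,1)$ of length at least $\rho$.

\begin{proposition}\label{prop:envelope}
In the setup of Section~\ref{sec:model},
\[
\|f\|_4^4\le(CL^2)^{J+1}\,W(h)\le(CL^2)^{J+1}L\;\Big\|\Big(\sum_{\theta\in\mathcal{D}_h}|f_\theta|^2\Big)^{1/2}\Big\|_4^4 .
\]
\end{proposition}

\begin{proof}
For $\rho=1$ the only interval is $\tau=[0,1)$, and $G_1^\tau=|f|^2$ has Fourier support in $2A\,\omega(\tau,1)$ by (F2) and \eqref{eq:diff}. By (w2) and Plancherel's theorem, $\|f\|_4^4=\||f|^2\|_2^2\le16^nW(1)$.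

Let $\rho=N^{-j}$, $0\le j<J$, and $\rho'=\rho/N$. Lemma~\ref{lem:step}, followed by Lemma~\ref{lem:overlap} at scale $\rho'$, gives
\[
W(\rho)\le C\sum_{|\tau|\ge\rho}\|G_{\rho'}^\tau\|_2^2\le CL\sum_{|\tau|\ge\rho}\ \sum_{\tau'\subset\tau,\ |\tau'|\ge\rho'}\|G_{\rho'}^{\tau'}*w_{\tau',\rho'}\|_2^2\le CL^2\,W(\rho'),
\]
because each $\tau'$ is contained in at most $L$ intervals $\tau$, one of each length. Iterating $J$ times from $\rho=1$ to $\rho=h$ gives the first inequality.

For the second, let $G=G_h^{[0,1)}$. By \eqref{eq:young}, $W(h)\le\sum_\tau\|G_h^\tau\|_2^2$. For each of the $L$ lengths $\sigma$ the functions $G_h^\tau$, $|\tau|=\sigma$, are nonnegative with sum $G$, so $\sum_{|\tau|=\sigma}(G_h^\tau)^2\le G^2$. Hence $W(h)\le L\|G\|_2^2=L\|G^{1/2}\|_4^4$.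
\end{proof}

\section{Reduction to the model}\label{sec:reduction}

We prove Theorem~\ref{thm:main}. The functions $\phi_\Xi$ differ from the model in two ways: they are not polynomials, and their second derivatives are not close to $1$. Cutting $I$ into intervals of length $\lambda\approx1/K$ makes $\phi_\Xi''$ constant up to $1/K$ on each of them and makes the Taylor polynomial of degree $M$ a very accurate substitute for $\phi_\Xi$. Cutting the range of that constant into steps of size about $1/K$ and dividing by it gives $P''_\Xi\approx1$. There are about $K^2=N^8$ pieces, and we sum them by the triangle inequality. The model resolves the rescaled interval down to $h=N^{-J}$, which corresponds to $r\approx\lambda h\approx N^{-(J+4)}$; so the loss $N^8$ is about $r^{-8/(J+4)}$, a small power when $J$ is large.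

\subsection{Parameters}

Given $\epsilon>0$, fix
\[
J=M=\max(2,\lceil16/\epsilon\rceil),\qquad n=d+1,\qquad D=1+R_1\|\gamma\|_{C^{M+1}},\qquad c_2=\frac{c_1}{64D}\le1 .
\]
For $|\Xi|\le R_1$ we have $|\phi_\Xi^{(j)}|\le D$ on $I$ for $1\le j\le M+1$; this is the use of the bound $|\Xi|\le R_1$ and of the smoothness of $\gamma$, of which a number of derivatives depending on $\epsilon$ enters the constant. In this section $C$ depends only on $\epsilon,d,\gamma,c_1,R_1$.

If $r>c_22^{-(J+4)}$, then $|\Omega|\le|I|/r+1\le C$ and the pointwise bound $|\sum_\nu f_\nu|\le|\Omega|^{1/2}(\sum_\nu|f_\nu|^2)^{1/2}$ suffices. Otherwise let $m\ge1$ be the largest integer with $r\le c_22^{-m(J+4)}$, define $N,K,h,L$ as in Section~\ref{sec:model}, and put $\lambda=c_2/K$. Then $\lambda h=c_2N^{-(J+4)}=c_22^{-m(J+4)}$, and the choice of $m$ gives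
\begin{equation}\label{eq:scales}
r\le\lambda h\le2^{J+4}r,\qquad N^{J+4}\le1/r .
\end{equation}

\subsection{Localization in $s$ and Taylor polynomials}

Let $a$ be the left endpoint of $I$ and $a_i=a+i\lambda$ for $0\le i\le|I|/\lambda$. The sets $[a_i,a_i+\lambda)\cap I$ partition $I$, and there are at most $CK$ of them. Let $\Omega_i=\{\nu:s_\nu\in[a_i,a_i+\lambda)\}$ and $t_\nu=(s_\nu-a_i)/\lambda\in[0,1)$ for $\nu\in\Omega_i$. Fix $i$ and put
\[
p_\Xi(t)=\lambda^{-2}\sum_{j=0}^M\frac{(\lambda t)^j}{j!}\,\phi_\Xi^{(j)}(a_i).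
\]
This is the Taylor polynomial of $t\mapsto\lambda^{-2}\phi_\Xi(a_i+\lambda t)$ at $0$, it is linear in $\Xi$, and the factor $\lambda^{-2}$ preserves the size of the second derivative.

Let $\nu\in\Omega_i$ and $\Xi\in\widetilde\Pi(s_\nu,r)$. Taylor's formula at $a_i$ for $\phi_\Xi,\phi'_\Xi,\phi''_\Xi$, of orders $M,M-1,M-2$, has remainders at most $D\lambda^{M+1},D\lambda^M,D\lambda^{M-1}$ at $s_\nu$. Hence $p_\Xi(t_\nu)$, $p'_\Xi(t_\nu)$, $p''_\Xi(t_\nu)$ differ from $\lambda^{-2}\phi_\Xi(s_\nu)$, $\lambda^{-1}\phi'_\Xi(s_\nu)$, $\phi''_\Xi(s_\nu)$ by at most $D\lambda^{M-1}$ each. Since $M=J\ge2$ and $\lambda\le N^{-4}$, we have $\lambda^{M-1}\le N^{-4(J-1)}\le N^{-2J}=h^2$ and $\lambda^{M-1}\le\lambda$. Together with $r/\lambda\le h$ this gives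
\begin{equation}\label{eq:attnu}
|p_\Xi(t_\nu)|\le(1+D)h^2,\qquad|p'_\Xi(t_\nu)|\le(1+D)h,\qquad|p''_\Xi(t_\nu)|\ge c_1-D\lambda .
\end{equation}
Put $\delta=c_1/(16K)=4D\lambda$. From $p''_\Xi(t)-p''_\Xi(0)=\sum_{j=1}^{M-2}\frac{(\lambda t)^j}{j!}\phi_\Xi^{(j+2)}(a_i)$ and $e^\lambda-1\le2\lambda$ for $0\le\lambda\le1$ we get
\begin{equation}\label{eq:second}
\sup_{[0,1]}|p''_\Xi-p''_\Xi(0)|\le2D\lambda\le\delta,\qquad|p''_\Xi(0)|\ge c_1-3D\lambda\ge c_1-\delta .
\end{equation}

\subsection{Localization of the second derivative}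

We have $p''_\Xi(0)=\langle v_i,\Xi\rangle$ with $v_i=(\gamma^{(2)}(a_i),0)$, a linear form that is the same for all $\nu\in\Omega_i$. We cut along its level sets. Let $\zeta\in C_c^\infty(-1,1)$ satisfy $\sum_{k\in\mathbb{Z}}\zeta(\cdot-k)=1$; one obtains it from a bump $\zeta_0\ge0$ that is positive on $[-\frac12,\frac12]$ by dividing by $\sum_k\zeta_0(\cdot-k)$. For $\nu\in\Omega_i$ and $k\in\mathbb{Z}$ define the Schwartz function $f_\nu^{(k)}$ by
\[
\widehat{f_\nu^{(k)}}(\Xi)=\zeta\big(\langle v_i,\Xi\rangle/\delta-k\big)\,\hat f_\nu(\Xi).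
\]
Then $f_\nu=\sum_kf_\nu^{(k)}$. Since $|\langle v_i,\Xi\rangle|\le D$ on $\operatorname{supp}\hat f_\nu$, only the indices $|k|\le D/\delta+1$ contribute, at most $CK$ of them.

The cut must not increase the square function. Writing $\zeta(u)=\frac1{2\pi}\int\hat\zeta(y)e^{iyu}\,dy$ and noting that $e^{iy\langle v_i,\Xi\rangle/\delta}\hat f_\nu(\Xi)$ is the Fourier transform of $f_\nu(\cdot+yv_i/\delta)$, we find
\[
f_\nu^{(k)}(x)=\frac1{2\pi}\int\hat\zeta(y)\,e^{-iyk}f_\nu(x+yv_i/\delta)\,dy .
\]
The kernel and the translation do not depend on $\nu\in\Omega_i$, so this is an identity for the vector-valued function $(f_\nu)_{\nu\in\Omega_i}$. The norm of $L^4(\ell^2)$ is translation invariant, and Minkowski's inequality gives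
\begin{equation}\label{eq:mink}
\Big\|\Big(\sum_{\nu\in\Omega_i}|f_\nu^{(k)}|^2\Big)^{1/2}\Big\|_4\le\frac{\|\hat\zeta\|_1}{2\pi}\Big\|\Big(\sum_{\nu\in\Omega_i}|f_\nu|^2\Big)^{1/2}\Big\|_4 .
\end{equation}

\subsection{Each piece fits the model}

Fix $(i,k)$ such that $f_\nu^{(k)}\ne0$ for some $\nu\in\Omega_i$, and put $b=k\delta$. On the support of $\widehat{f_\nu^{(k)}}$, for any $\nu\in\Omega_i$, we have $|p''_\Xi(0)-b|\le\delta$. One of these supports is nonempty, so \eqref{eq:second} gives $|b|\ge c_1-2\delta\ge c_1/2$. This is where the lower bound $|\phi_\Xi''|\ge c_1$ is used. Let $P_\Xi=p_\Xi/b$, again linear in $\Xi$; the sign of $b$ takes care of both signs of $\phi''_\Xi$. Let $\nu\in\Omega_i$, let $\Xi\in\operatorname{supp}\widehat{f_\nu^{(k)}}$ and let $\theta\in\mathcal{D}_h$ contain $t_\nu$. By \eqref{eq:second},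
\[
\sup_{[0,1]}|P''_\Xi-1|\le\frac1{|b|}\Big(\sup_{[0,1]}|p''_\Xi-p''_\Xi(0)|+|p''_\Xi(0)-b|\Big)\le\frac{2}{c_1}\cdot2\delta=\frac1{4K}.
\]
In particular $|P''_\Xi|\le\frac32$, and Taylor's formula at $t_\nu$ with \eqref{eq:attnu} gives on $\theta$
\[
|P'_\Xi|\le\Big(\frac{2(1+D)}{c_1}+\frac32\Big)h,\qquad|P_\Xi|\le\Big(\frac{2(1+D)}{c_1}+\frac{2(1+D)}{c_1}+\frac34\Big)h^2 .
\]
Thus $\operatorname{supp}\widehat{f_\nu^{(k)}}\subset\Theta(\theta)$ for the model with $R=R_1$ and $A=4(1+D)/c_1+2$.

\subsection{Conclusion}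

For this pair $(i,k)$ put $f_\theta=\sum f_\nu^{(k)}$, summed over $\nu\in\Omega_i$ with $t_\nu\in\theta$, for $\theta\in\mathcal{D}_h$. The corresponding points $s_\nu$ lie in an interval of length $\lambda h$ and are $r$-separated, so by \eqref{eq:scales} there are at most $2^{J+4}+1$ of them, and $|f_\theta|^2\le C\sum_{t_\nu\in\theta}|f_\nu^{(k)}|^2$. The constants in Proposition~\ref{prop:envelope} depend only on $n,M,A$, hence only on $\epsilon,d,\gamma,c_1,R_1$. The proposition and \eqref{eq:mink} give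
\[
\Big\|\sum_{\nu\in\Omega_i}f_\nu^{(k)}\Big\|_4\le(CL^2)^{(J+2)/4}\Big\|\Big(\sum_{\theta\in\mathcal{D}_h}|f_\theta|^2\Big)^{1/2}\Big\|_4\le C\,(CL^2)^{(J+2)/4}\Big\|\Big(\sum_{\nu\in\Omega}|f_\nu|^2\Big)^{1/2}\Big\|_4 .
\]
By \eqref{eq:scales}, $L=1+mJ\le1+\log_2(1/r)$, and $J$ depends only on $\epsilon$, so $(CL^2)^{(J+2)/4}\le Cr^{-\epsilon/2}$. The number of pairs $(i,k)$ that contribute is at most $CK^2=CN^8\le Cr^{-8/(J+4)}\le Cr^{-\epsilon/2}$, by \eqref{eq:scales} and $J\ge16/\epsilon$. The triangle inequality yields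
\[
\Big\|\sum_{\nu\in\Omega}f_\nu\Big\|_4\le\sum_{i,k}\Big\|\sum_{\nu\in\Omega_i}f_\nu^{(k)}\Big\|_4\le C\,r^{-\epsilon/2}\,r^{-\epsilon/2}\Big\|\Big(\sum_{\nu\in\Omega}|f_\nu|^2\Big)^{1/2}\Big\|_4 .
\]
This proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:planks} for every $d\ge2$. \qed

\begin{thebibliography}{1}

\bibitem{GMF}
\emph{On Certain Geometric Maximal Functions In Harmonic Analysis},
\texttt{https://core.ac.uk/download/573304407.pdf}.

\end{thebibliography}
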